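
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{The Noether exponent and embedded components of large degree}


\begin{abstract}
The Noether exponent of a polynomial ideal $I$ is the smallest $\mu$ with $(\operatorname{rad}I)^\mu\subset I$. It was conjectured that it is bounded by the maximum, over the codimensions $t$ of the associated primes of $I$, of the product of $t$ degrees of generators divided by the smallest degree of a component of codimension~$t$. The bound is known for ideals without embedded components. We show that it fails in general, over every algebraically closed field and even when no component has codimension larger than the number of generators. The reason is that an embedded component of codimension $t$ can have degree far above every product of $t$ degrees of generators. Taking sums of such ideals in disjoint sets of variables, we make the conjectured bound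 at most $1+\eta$, for any given $\eta>0$, while the exponent is arbitrarily large. For ideals with at most two generators the bound is true.
\end{abstract}

\section{The question and the answer}

\subsection{The conjecture}
Let $\mathbf k$ be an algebraically closed field of any characteristic and $\mathbf k[X]=\mathbf k[X_1,\dots,X_n]$. For an ideal $I\subset\mathbf k[X]$ the Nullstellensatz gives a $\mu$ with $(\operatorname{rad}I)^\mu\subset I$. The smallest such $\mu$ is the \emph{Noether exponent} $\mu_I$ of $I$. It measures how far $I$ is from being radical. For a proper ideal, $\mu_I=1$ exactly when $I=\operatorname{rad}I$, and for $I=(f)$ with a nonconstant $f$ in one variable $\mu_I$ is the largest multiplicity of a root of~$f$.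

How should $\mu_I$ be bounded by the degrees of generators? If $f_1,f_2$ are coprime and $I=(f_1,f_2)$ is proper, then all associated primes $Q$ of $I$ have height $2$. Write $\ell_Q$ for the length of the localization $(\mathbf k[X]/I)_Q$. B\'ezout's theorem says $\sum_Q\ell_Q\deg V(Q)\le\deg f_1\deg f_2$, and $Q^{\ell_Q}$ lies in $I$ locally at $Q$. Hence $\mu_I\le\max_Q\ell_Q\le\deg f_1\deg f_2/d$, where $d$ is the smallest of the degrees $\deg V(Q)$. (Details are in Section~\ref{sec:two}.) Here and below, the degree of an irreducible affine variety is the degree of its projective closure, and codimensions are taken in the ambient affine space. The natural general guess takes the worst such quotient over all codimensions that occur.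

\begin{conjecture}[{\cite{NE}}]\label{conj}
Let $I=(f_1,\dots,f_k)\ne\mathbf k[X]$ be generated by nonzero polynomials with $\deg f_2\ge\dots\ge\deg f_k\ge\deg f_1$. Let $I=\bigcap_{i=1}^m q_i$ be an irredundant (minimal) primary decomposition, put $r_i=\operatorname{codim}V(q_i)$, and for $t\in\{r_1,\dots,r_m\}$ let $d_t=\min\{\deg V(q_j):\operatorname{codim}V(q_j)=t\}$. Then
\[
\mu_I\le \mathcal B(I):=\max_{t\in\{r_1,\dots,r_m\}}\frac{\deg f_1\cdots\deg f_t}{d_t}.
\]
\end{conjecture}

The varieties $V(q_i)$ are the zero sets of the associated primes of $I$, embedded ones included. If $I$ has no embedded components, then all $r_i\le k$ by Krull's height theorem, and the inequality is known to hold. An embedded component may have codimension $t>k$, and then the original formulation does not say how $\deg f_t$ is to be read. We therefore consider only ideals with $r_i\le k$ for all $i$, so that $\mathcal B(I)$ is defined. Even so, the conjecture is false.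

\subsection{Results}

\begin{theorem}\label{thm:main}
Let $\beta\ge3$ and $g\ge4$ be integers, and put $p=g+2$, $k=g+4$, $n=2p+7$, $D=(\beta+2)g$. There is an ideal $I=(f_1,\dots,f_k)\subset R:=\mathbf k[X_1,\dots,X_n]$ with $f_j\ne0$ and $\deg f_j\le D$ such that:
\begin{enumerate}
\item[(1)] $\operatorname{Ass}(R/I)=\{J,P\}$ with primes $J\subsetneq P$, $\operatorname{codim}V(J)=2$, $\operatorname{codim}V(P)=7\le k$, and $\operatorname{rad}I=J\ne I$. Hence $\mu_I\ge2$.
\item[(2)] $\deg V(J)=e:=\frac12\bigl((\beta+1)^2g^2+\beta^2g^2+g\bigr)$.
\item[(3)] $\deg V(P)>g^8/24$.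
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:false}
Conjecture~\ref{conj}, restricted to ideals with all $r_i\le k$, is false over every algebraically closed field.
\end{corollary}

\begin{proof}
Take $\beta=3$, $g=10^6$ in Theorem~\ref{thm:main}, so $D=5g$, and number the $f_j$ as the conjecture requires. Two codimensions occur, $t=2$ and $t=7$, and
\[
\frac{\deg f_1\deg f_2}{d_2}\le\frac{25g^2}{(25g^2+g)/2}=\frac{50g}{25g+1}<2,\qquad
\frac{\deg f_1\cdots\deg f_7}{d_7}<\frac{24\cdot5^7g^7}{g^8}=\frac{1875000}{10^6}<2 .
\]
So $\mathcal B(I)<2\le\mu_I$.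
\end{proof}

\begin{theorem}\label{thm:strong}
For all $m\in\mathbb N$ and $\eta>0$ there is an ideal $I$, with all $r_i\le k$, such that $\mathcal B(I)\le1+\eta$ and $\mu_I\ge m$. So no bound $\mu_I\le F(\mathcal B(I))$ holds for any function $F$ bounded on $[0,2]$. In particular no bound $\mu_I\le c\cdot\mathcal B(I)$ holds.
\end{theorem}

\begin{proposition}\label{prop:two}
If $k\le2$, Conjecture~\ref{conj} is true, embedded components allowed.
\end{proposition}

We do not determine the smallest $k$ for which the conjecture fails.

\subsection{What has to be arranged}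
A proper ideal that is not radical has $\mu_I\ge2$. To disprove the conjecture it is therefore enough to find a non-radical $I$ for which every quotient in the maximum is less than $2$. The quotient for the codimension $t$ is small when all components of codimension $t$ have large degree. We look for $I$ with one isolated prime $J=\operatorname{rad}I$ of codimension $2$ and one embedded prime $P$ of codimension $t$, generated in degrees at most $D$, such that
\[
\deg V(J)>\tfrac12D^2,\qquad \deg V(P)>\tfrac12D^t .
\]
The first condition says that the degree of $V(J)$ is more than half that of a complete intersection of two hypersurfaces of degree $D$. The second looks impossible at first, because B\'ezout's theorem bounds the degree of an \emph{isolated} component of codimension $t$ by $D^t$: such a component is also a component of the zero set of $t$ general linear combinations of the generators. This argument does not apply to an embedded component, and this is what we use. Section~\ref{sec:toy} shows the mechanism on an example without parameters, and then explains how to make the degree large. Sections~\ref{sec:J}--\ref{sec:I}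 prove Theorem~\ref{thm:main}, Section~\ref{sec:strong} proves Theorem~\ref{thm:strong}, and Section~\ref{sec:two} proves Proposition~\ref{prop:two}.

\section{Losing one minor}\label{sec:toy}

\subsection{An example by hand}
Consider the polynomial ring $R$ in $a_0,a_1,a_2,w_0,\dots,w_4$ over $\mathbf k$ and the matrix
\[
A=\begin{pmatrix}
a_0&0&0&w_0\\ a_1&a_0&0&w_1\\ a_2&a_1&a_0&w_2\\ 0&a_2&a_1&w_3\\ 0&0&a_2&w_4
\end{pmatrix}.
\]
Let $\Delta_i$ be $(-1)^i$ times the minor of $A$ without row $i$ $(0\le i\le4)$, so that $(\Delta_0,\dots,\Delta_4)A=0$, and let $J=(\Delta_0,\dots,\Delta_4)$. By the Hilbert--Burch theorem the columns of $A$ generate all relations among the $\Delta_i$, and $J$ is a prime of height $2$. Both facts are proved, for matrices of any size, in Section~\ref{sec:J}. (Take $p=5$ and $b=1$ there, so that $w_i=s_i+t_i$. The ring of Section~\ref{sec:J} is then a polynomial ring over the present $R$, and both facts descend to $R$.)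

Leave out the middle minor: $I=(\Delta_0,\Delta_1,\Delta_3,\Delta_4)$. Then $J/I$ is generated by the class of $\Delta_2$. An element $x\in R$ satisfies $x\Delta_2\in I$ if and only if some relation among the $\Delta_i$ has $x$ as its coefficient at $\Delta_2$. Since the columns of $A$ generate the relations, the possible $x$ form the ideal generated by the entries of row $2$ of $A$:
\[
I:\Delta_2=(a_2,a_1,a_0,w_2)=:P,\qquad J/I\cong R/P .
\]
Every term of every $\Delta_i$ contains a factor $a_j$, so $J\subset P$. From $0\to R/P\to R/I\to R/J\to0$ we see that $\operatorname{rad}I=J\ne I$ and $\operatorname{Ass}(R/I)=\{J,P\}$. Dropping one generator of $J$ has created an embedded component, and we know its prime exactly.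

The choice of the minor matters. If we leave out $\Delta_1$ instead, the same computation gives $I:\Delta_1=(a_0,a_1,w_1)$. This prime does not contain $J$: at the point $a_2=w_0=1$, all other coordinates $0$, the elements $a_0,a_1,w_1$ vanish but $\Delta_1\ne0$. In that case $V(I)$ has acquired a new isolated component, and $\operatorname{rad}I\ne J$.

More generally, for $0\ne\kappa\in\mathbf k^5$ let $I_\kappa$ be generated by the combinations $\sum c_i\Delta_i$ with $c\in\mathbf k^5$, $\sum c_i\kappa_i=0$. Dividing $R^5$ by these vectors $c$ leaves $R$, via $\varepsilon_i\mapsto\kappa_i$ on the standard basis, and so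
\[
J/I_\kappa\cong R\Big/\Bigl(a_0\kappa_j+a_1\kappa_{j+1}+a_2\kappa_{j+2}\ (j=0,1,2),\ \textstyle\sum_i\kappa_iw_i\Bigr).
\]
If the matrix $(\kappa_j,\kappa_{j+1},\kappa_{j+2})_j$ has rank $3$, the first three relations say $a_0=a_1=a_2=0$, and $P=(a_0,a_1,a_2,\sum\kappa_iw_i)$ is embedded. The vectors $\kappa$ for which this matrix has smaller rank have to be avoided.

\subsection{Letting the kernel vector move}\label{subsec:count}
In the example $V(P)$ is a linear space and $\deg f_j=4$, so the quotient for $t=4$ is $4^4$. To make $\deg V(P)$ large we let $\kappa=\kappa(z)$ depend on new variables. Take a matrix $C(z)$ whose entries are polynomials of degree at most $g$ and put $f_j=\sum_ic_{ji}(z)\Delta_i$. The component will be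
\[
V(P)=\Bigl\{a=0,\ z\in\mathcal S,\ \textstyle\sum_i\kappa_i(z)w_i=0\Bigr\},
\]
where $\mathcal S$ is the set of $z$ for which $C(z)$ has a nonzero kernel and $\kappa(z)$ spans this kernel. The point is that $\kappa(z)$ has a much larger degree than $C(z)$. With one variable $z$ and a $(p-1)\times p$ matrix $C$ of rank $p-1$, Cramer's rule gives the $\kappa_i$ as minors of degree up to $(p-1)g$. Here $p$ and $g$ are multiplied. In the degrees of the generators they are only added: if the last column of $A$ has degree $b$, then $\deg f_j\le(p-2)+b+g$.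

This also tells us how many variables $z$ to take. With $z_1,\dots,z_m$ and $k$ rows, the pairs $(z,[\kappa])$ with $C\kappa=0$ should form a curve in $\mathbb P^m\times\mathbb P^{p-1}$, so $k=p+m-2$. The codimension of $V(P)$ is then $3+(m-1)+1=m+3$. On such a curve the hyperplane class of $\mathbb P^{p-1}$ has degree $\binom kmg^m$, by the computation leading to \eqref{eq:degrees} below. Let $p-g$ be fixed and let $D$ be a fixed multiple of $g$. As $g$ grows we compare
\[
\deg V(P)\approx\binom kmg^m\approx\frac{g^{2m}}{m!}\qquad\text{with}\qquad D^{m+3}=\mathrm{const}\cdot g^{m+3}.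
\]
So $m=4$ is the first value that works, and it leads to codimension $7$ and the exponent $8$ in Theorem~\ref{thm:main}. The estimates for $\deg V(P)$ in this paragraph are only heuristic; the proof uses a lower bound.

It remains to make $\deg V(J)$ comparable to $D^2$. For this we let the degree $b$ of the last column of $A$ be large compared with the number $p-2$ of linear columns and with $g$. We put $w_i=s_i+t_i^b$: the power $t_i^b$ raises the degree, while the variable $s_i$ still lets us treat $w_i$ as a coordinate.

\section{The determinantal prime}\label{sec:J}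

In this section $p\ge3$ and $b\ge1$ are arbitrary integers, and $N=p-2+b$. Let
\[
R=\mathbf k[a_0,a_1,a_2,\,s_0,\dots,s_{p-1},\,t_0,\dots,t_{p-1},\,z_1,\dots,z_4],\qquad w_i=s_i+t_i^b ,
\]
a polynomial ring in $n=2p+7$ variables. Since $(a,s,t,z)\mapsto(a,w,t,z)$ is an automorphism of $\mathbf k^n$, we may use $a,w,t,z$ as coordinates. We number rows from $0$ to $p-1$.

Let $L=L(a)$ be the $p\times(p-2)$ matrix with $L_{j,j}=a_0$, $L_{j+1,j}=a_1$, $L_{j+2,j}=a_2$ for $0\le j\le p-3$ and all other entries $0$. It is the matrix of multiplication by $a_0+a_1T+a_2T^2$ from polynomials of degree $<p-2$ to polynomials of degree $<p$. Hence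
\begin{equation}\label{eq:rankL}
\operatorname{rank}L(a)=p-2\quad\text{for every }a\ne0 .
\end{equation}
Let $A=[\,L\mid w\,]$, of size $p\times(p-1)$, let $\Delta_i$ be $(-1)^i$ times its minor without row $i$, and let $J=(\Delta_0,\dots,\Delta_{p-1})$. Each term of $\Delta_i$ is, up to sign, a product of $p-2$ entries of $L$ and one $w_j$, so $\deg\Delta_i\le N$ and $J\subset(a_0,a_1,a_2)$.

We recall the \emph{Hilbert--Burch theorem} \cite[Thm~20.15]{Eis} in the form we need. If the maximal minors of a $p\times(p-1)$ matrix $A$ over a polynomial ring $R$ over a field generate an ideal of height at least $2$, then, with $\Delta_i$ as above,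
\begin{equation}\label{eq:HB}
0\to R^{p-1}\xrightarrow{\ A\ }R^p\xrightarrow{\ (\Delta_i)\ }R
\end{equation}
is exact. In particular every relation among the $\Delta_i$ is a combination of the columns of $A$. There is a second consequence. Let $J$ be the ideal generated by the $\Delta_i$. If $Q$ is an associated prime of $R/J$, then $(R/J)_Q$ has depth $0$, so by the Auslander--Buchsbaum formula its projective dimension is $\operatorname{depth}R_Q=\operatorname{ht}Q$. By \eqref{eq:HB} this is at most $2$. Hence, when $\operatorname{ht}J=2$, \emph{all associated primes of $R/J$ have height exactly~$2$}.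

\begin{lemma}\label{lem:prime}
$J$ is a prime ideal of height $2$, and \eqref{eq:HB} is exact.
\end{lemma}

\begin{proof}
\emph{Height.} The zero set of $J$ is the set where $\operatorname{rank}A\le p-2$. It contains $\{a=0\}$, where $\operatorname{rank}A\le1$; this set has codimension $3$. For $a\ne0$, by \eqref{eq:rankL}, the condition is $w\in\operatorname{im}L(a)$. The points $(a,w,t,z)$ with $a\ne0$ and $w=L(a)x$ are parametrized injectively by $(a,x,t,z)$ with $x\in\mathbf k^{p-2}$, so they form a set of codimension $2$. Thus $\operatorname{ht}J=2$. The three variables $a_i$ are needed here: with only two, $\{a=0\}$ would be an unwanted component of codimension $2$. The Hilbert--Burch theorem now applies.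

\emph{$a_0$ is a nonzerodivisor on $R/J$.} The set $V(J)\cap\{a_0=0\}$ consists of $\{a=0\}$ and of $\{a_0=0,\ a\ne0,\ w\in\operatorname{im}L(a)\}$. Both have codimension $3$. So no prime of height $2$ containing $J$ contains $a_0$, and the associated primes of $R/J$ all have height $2$.

\emph{$J$ is prime.} By the previous step $R/J$ embeds in $(R/J)_{a_0}$, so it suffices that the latter is a domain. The first $p-2$ rows of $L$ form a lower triangular matrix with $a_0$ on the diagonal. Row operations over $B:=\mathbf k[a]_{a_0}$ therefore give $G\in GL_p(B)$ with $GL=\binom{\mathrm{Id}}{0}$. Put $w'=Gw$. Multiplication by $G$ does not change the ideal of maximal minors, so $JR_{a_0}$ is generated by the maximal minors of $\bigl[\binom{\mathrm{Id}}0\,\big|\,w'\bigr]$. Deleting a row $j<p-2$ leaves a zero column. Deleting row $p-1$ or row $p-2$ gives $w'_{p-2}$ or $w'_{p-1}$, respectively. Thus $JR_{a_0}=(w'_{p-2},w'_{p-1})$. Since $R_{a_0}=B[w,t,z]=B[w',t,z]$, the quotient is a polynomial ring over $B$, hence a domain.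
\end{proof}

\begin{lemma}\label{lem:degJ}
If $b\ge2$, then $\deg V(J)=\frac12\,(N^2+b^2+p-2)$.
\end{lemma}

\begin{proof}
We find the homogeneous ideal of the projective closure together with a graded resolution. Let $S=R[y]$, $w_i^h=s_iy^{b-1}+t_i^b$, $A^h=[\,L\mid w^h\,]$, and let $J^h\subset S$ be generated by the maximal minors of $A^h$. These are forms of degree $N$, and setting $y=1$ turns $J^h$ into $J$.

The zero set of $J^h$ in $\mathbf k^{n+1}$ has three parts. The part with $a=0$ has codimension $3$. In the part with $a\ne0$ and $y\ne0$, for fixed $a,y,t,z$ the vector $s$ runs through an affine subspace of codimension $2$, so this part has codimension $2$. Since $b\ge2$, the part with $a\ne0$ and $y=0$ is given by $(t_i^b)_i\in\operatorname{im}L(a)$. As $t\mapsto(t_i^b)_i$ is finite and surjective, the last condition has codimension $2$ inside $\{y=0\}$, so this part has codimension $3$.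

Thus $\operatorname{ht}J^h=2$, all associated primes of $S/J^h$ have height $2$ by the second consequence of Hilbert--Burch above, and $V(J^h)\cap\{y=0\}$ has codimension at least $3$. Hence $y$ lies in no associated prime of $S/J^h$, that is, $y$ is a nonzerodivisor on $S/J^h$. If $F$ is a form with $F|_{y=1}\in J$, then $y^cF\in J^h$ for some $c$, hence $F\in J^h$. So $J^h$ is the homogenization of the prime $J$, which is the homogeneous ideal of the projective closure of $V(J)$.

The $p$ generators of $J^h$ have degree $N$. The columns of $A^h$ give $p-2$ relations of degree $N+1$ and one of degree $N+b$. By Hilbert--Burch a graded resolution of $S/J^h$ is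
\[
0\to S(-N-1)^{p-2}\oplus S(-N-b)\to S(-N)^p\to S ,
\]
and so the Hilbert series of $S/J^h$ is $Q(T)/(1-T)^{n+1}$ with $Q(T)=1-pT^N+(p-2)T^{N+1}+T^{N+b}$. Here $Q(1)=0$ and
\[
Q'(1)=-pN+(p-2)(N+1)+N+b=-N+(p-2)+b=0 .
\]
So $Q(T)=(1-T)^2\widetilde Q(T)$. As $J^h$ has codimension $2$, the degree is $\widetilde Q(1)=\frac12Q''(1)$. Since $Q'(1)=0$,
\[
Q''(1)=Q''(1)+Q'(1)=(p-2)(N+1)^2+(N+b)^2-pN^2 .
\]
Expanding, this is $-N^2+2N(p-2+b)+(p-2)+b^2=N^2+b^2+p-2$.
\end{proof}

With $p-2=g$ and $b=\beta g$ we have $N=(\beta+1)g$, and Lemma~\ref{lem:degJ} gives the value $e$ of Theorem~\ref{thm:main}(2). For $\beta=3$ it is just over $\frac12\cdot25g^2=\frac12D^2$. The hypothesis $\beta\ge3$ is not used in the construction. It makes $D^2/e<2$, while for $\beta=2$ and large $g$ the quotient $D^2/e$ is close to $32/13$.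

\section{A curve of kernel vectors}\label{sec:curve}

From now on $g\ge4$, $p=g+2$ and $k=p+2=g+4$. We want a $k\times p$ matrix of polynomials in $z$ that drops rank exactly along a curve, by exactly one, with a kernel vector avoiding the bad vectors of Section~\ref{sec:toy}. We construct the curve of pairs $(z,[\kappa])$ first.

Let $z_0,\dots,z_4$ and $\kappa_0,\dots,\kappa_{p-1}$ be the coordinates on $\mathbb P^4$ and $\mathbb P^{p-1}$, and let $\mathcal W=H^0(\mathbb P^4\times\mathbb P^{p-1},\mathcal O(g,1))$. Its elements are the sums $\sum_ic_i(z)\kappa_i$ with forms $c_i$ of degree $g$. The bundle $\mathcal O(g,1)$ is very ample. The bad set is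
\[
\Sigma=\bigl\{[\kappa]\in\mathbb P^{p-1}:\ a_0\kappa_j+a_1\kappa_{j+1}+a_2\kappa_{j+2}=0\ (0\le j\le p-3)\text{ for some }a\ne0\bigr\},
\]
that is, the set of $[\kappa]$ with $\kappa L(a)=0$ for some $a\ne0$, where $\kappa$ is read as a row. By \eqref{eq:rankL} the $\kappa$ with $\kappa L(a)=0$ form a $2$-dimensional space for each $a\neq 0$. So the incidence variety of pairs $([a],[\kappa])$ is projective with fibers $\mathbb P^1$ over $\mathbb P^2$. Its image $\Sigma$ is closed and $\dim\Sigma\le3$.

\begin{lemma}\label{lem:curve}
There are nonzero $C_1,\dots,C_k\in\mathcal W$ whose common zero scheme $\Gamma\subset\mathbb P^4\times\mathbb P^{p-1}$ has the following properties.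
\begin{enumerate}
\item[(a)] $\Gamma$ is a smooth irreducible curve.
\item[(b)] $\Gamma\cap(\mathbb P^4\times\Sigma)=\emptyset$.
\item[(c)] $\Gamma\cap\{z_0=0\}$ is finite.
\item[(d)] Let $C^h(z)$ be the $k\times p$ matrix of forms whose $j$-th row consists of the coefficients of $C_j$. Then $\operatorname{rank}C^h(z)\ge p-1$ for all $z\in\mathbb P^4$, and the projection $\Gamma\to\mathbb P^4$ is injective.
\end{enumerate}
Moreover, if $H_1,H_2$ are the hyperplane classes of $\mathbb P^4$ and $\mathbb P^{p-1}$, then
\begin{equation}\label{eq:degrees}
H_1\cdot\Gamma=\binom k3g^3,\qquad H_2\cdot\Gamma=\binom k4g^4 .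
\end{equation}
\end{lemma}

\begin{proof}
Choose the $C_j$ one after the other. Let $X_0=\mathbb P^4\times\mathbb P^{p-1}$, of dimension $p+3$. Given $C_1,\dots,C_{j-1}$ with common zero scheme $X_{j-1}$, we require of $C_j\ne0$ that
\begin{itemize}
\item $X_j=X_{j-1}\cap\{C_j=0\}$ is smooth and irreducible of dimension $\dim X_{j-1}-1$;
\item $C_j$ vanishes identically on no irreducible component of $X_{j-1}\cap(\mathbb P^4\times\Sigma)$ and on none of $X_{j-1}\cap\{z_0=0\}$.
\end{itemize}
Embed $X_0$ by $\mathcal O(g,1)$, so that the zero sets of nonzero elements of $\mathcal W$ are hyperplane sections. Bertini's theorem says that, in any characteristic, the general hyperplane section of a smooth irreducible projective variety is smooth of dimension one less, and irreducible if the variety has dimension at least $2$ \cite[II.8.18, III.7.9.1]{Har}. It applies because $\dim X_{j-1}=p+4-j\ge2$ for $j\le k=p+2$. The sections vanishing on a given component form a proper linear subspace of $\mathcal W$, since $\mathcal O(g,1)$ has no base points. Hence each requirement holds on a set containing a nonempty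 open subset of the affine space $\mathcal W$, and all can be met at once.

Put $\Gamma=X_k$. Its dimension is $p+3-k=1$, which gives (a). By the second requirement each step lowers the dimension of the intersection with $\mathbb P^4\times\Sigma$ and with $\{z_0=0\}$ by at least one, until it is empty. Since $\dim(\mathbb P^4\times\Sigma)\le7<k$, we get (b); this is where $g\ge4$ is used. Since $\dim(\{z_0=0\}\times\mathbb P^{p-1})=p+2=k$, we get (c).

The class of $\Gamma$ is $(gH_1+H_2)^k$, and $H_1^4H_2^{p-1}=1$ is the only nonzero monomial of top degree. As $k-3=p-1$, the coefficient of $H_1^3H_2^{p-1}$ in $(gH_1+H_2)^k$ is $\binom k3g^3$ and that of $H_1^4H_2^{p-2}$ is $\binom k4g^4$. This is \eqref{eq:degrees}.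

The fiber of $\Gamma\to\mathbb P^4$ over $z$ is $\mathbb P(\ker C^h(z))$. If it had positive dimension, it would be all of the irreducible curve $\Gamma$. Then $\Gamma$ would lie over one point and $H_1\cdot\Gamma=0$, contrary to \eqref{eq:degrees}. So $\dim\ker C^h(z)\le1$, which is (d).
\end{proof}

Fix such $C_1,\dots,C_k$. Put $C(z)=C^h(1,z_1,\dots,z_4)=(c_{ji})$, let $\Gamma^\circ=\Gamma\cap\{z_0\ne0\}$, which is nonempty by (c), and let
\[
\mathcal S=\{z\in\mathbf k^4:\operatorname{rank}C(z)<p\}
\]
be its image in $\mathbf k^4=\{z_0=1\}$. For $z\in\mathcal S$ let $[\kappa(z)]$ be the unique point with $(z,[\kappa(z)])\in\Gamma$; so $\kappa(z)$ spans $\ker C(z)$. Each row of $C$ is nonzero, because dehomogenization is injective on forms of degree $g$.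

\section{The ideal and its embedded prime}\label{sec:I}

Let $\beta\ge3$, $b=\beta g$, and let $R$, $A$, $\Delta_i$, $J$, $N=(\beta+1)g$ be as in Section~\ref{sec:J} with $p=g+2$. Put
\[
f_j=\sum_{i=0}^{p-1}c_{ji}(z)\Delta_i\quad(1\le j\le k),\qquad I=(f_1,\dots,f_k)\subset J .
\]
Then $\deg f_j\le g+N=(\beta+2)g=D$. Moreover $f_j\ne0$. Indeed, if $f_j=0$, then by \eqref{eq:HB} the $j$-th row of $C$, transposed, would be a combination of the columns of $A$. Setting $a=s=t=0$ makes $A=0$ and leaves $C$ unchanged, so the row would be zero, a contradiction.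

As in Section~\ref{sec:toy}, everything is read off from $M=J/I$. Let $\varepsilon_0,\dots,\varepsilon_{p-1}$ be the standard basis of $R^p$. By \eqref{eq:HB},
\begin{equation}\label{eq:M}
M\cong R^p\big/\bigl(\text{columns of }A,\ \text{rows of }C\bigr),\qquad \varepsilon_i\mapsto\Delta_i .
\end{equation}

\subsection{The module $J/I$ locally over $z$-space}
For a principal open set $U=D(h)\subset\mathbf k^4$, $h\in\mathbf k[z]$, write $\mathcal O(U)=\mathbf k[z]_h$, $R_U=R_h$ and $M_U=M_h$. Let $\Gamma_U$ be the part of $\Gamma$ over $U$.

\begin{lemma}\label{lem:local}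
Every $z^0\in\mathbf k^4\setminus\mathcal S$ has a principal neighborhood $U$ with $M_U=0$. Every $z^0\in\mathcal S$ has a principal neighborhood $U$ with the following property: $M_U\cong R_U/P_U$ as an $R_U$-module, where the ring $R_U/P_U$ is a polynomial ring in $2p-1$ variables over the one-dimensional domain $\mathcal O(\Gamma_U)$. In particular $P_U$ is prime, and its zero set is
\begin{equation}\label{eq:VPU}
\Bigl\{z\in\mathcal S\cap U,\ a=0,\ \textstyle\sum_i\kappa_i(z)w_i=0\Bigr\}.
\end{equation}
\end{lemma}

\begin{proof}
If $z^0\notin\mathcal S$, some $p$-minor of $C$ is a unit on a principal neighborhood $U$ of $z^0$. The rows of $C$ then generate $R_U^p$, and $M_U=0$ by \eqref{eq:M}.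

Let $z^0\in\mathcal S$. By Lemma~\ref{lem:curve}(d) some $(p-1)$-minor of $C$ is a unit on a principal neighborhood $U$ of $z^0$. As $k=(p-1)+3$, there are invertible matrices $E,F$ over $\mathcal O(U)$ with
\[
ECF=\begin{pmatrix}\mathrm{Id}_{p-1}&0\\0&u\end{pmatrix},\qquad u=(u_1,u_2,u_3)^T .
\]
Let $\mathfrak u=(u_1,u_2,u_3)\subset\mathcal O(U)$, and let $(\kappa_0,\dots,\kappa_{p-1})^T$ be the last column of $F$. We use this normal form twice.

\emph{For the rows of $C$.} The map $v\mapsto vF$ on row vectors carries the span of the rows of $C$ to the span of the first $p-1$ basis vectors and the multiples by $u_1,u_2,u_3$ of the last one. Taking the last coordinate of $vF$ gives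
\[
\mathcal O(U)^p/(\text{rows of }C)\cong\mathcal O(U)/\mathfrak u,\qquad\varepsilon_i\mapsto\kappa_i .
\]

\emph{For the curve.} Over $U$ the scheme $\Gamma$ is given by $C\kappa=0$. Substituting $\kappa=Fy$, the equations say that all coordinates of $y$ except the last vanish and that $u\,y_{\mathrm{last}}=0$. Projectively $y_{\mathrm{last}}$ is then invertible, so $\Gamma_U=\operatorname{Spec}\mathcal O(U)/\mathfrak u$ as a scheme, and the column $(\kappa_i)$ represents $[\kappa(z)]$ at each $z\in\mathcal S\cap U$.

By Lemma~\ref{lem:curve}(a), $\mathcal O(\Gamma_U)=\mathcal O(U)/\mathfrak u$ is a domain of dimension $1$; here we use that $\Gamma$ is reduced and irreducible as a scheme. The last column of $F$ is nonzero at $z^0$, so after shrinking $U$ some $\kappa_{i_0}$ is a unit on $U$. Combining this with \eqref{eq:M} and mapping the columns of $A$ by $\varepsilon_i\mapsto\kappa_i$, we get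
\[
M_U\cong\mathcal O(\Gamma_U)[a,s,t]\Big/\Bigl(a_0\kappa_j+a_1\kappa_{j+1}+a_2\kappa_{j+2}\ (0\le j\le p-3),\ \ \textstyle\sum_i\kappa_i(s_i+t_i^b)\Bigr).
\]
By Lemma~\ref{lem:curve}(b), at each point of $\Gamma_U$ the $(p-2)\times3$ matrix with rows $(\kappa_j,\kappa_{j+1},\kappa_{j+2})$ has rank $3$. So its $3$-minors generate the unit ideal of $\mathcal O(\Gamma_U)$. By Cramer's rule each $3$-minor times each $a_i$ lies in the ideal generated by the first group of relations, and hence this ideal is exactly $(a_0,a_1,a_2)$. The last relation can be solved for $s_{i_0}$. What remains is a polynomial ring over $\mathcal O(\Gamma_U)$ in the $2p-1$ variables $t_i$ and $s_i$, $i\ne i_0$. Thus $M_U\cong R_U/P_U$ with $P_U=(u_1,u_2,u_3,a_0,a_1,a_2,\sum_i\kappa_iw_i)$ prime, and \eqref{eq:VPU} is its zero set.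
\end{proof}

If $\Gamma$ met $\mathbb P^4\times\Sigma$, the relations would not force $a=0$ there, and points outside $V(J)$ could enter, as in the second computation of Section~\ref{sec:toy}.

Call the neighborhoods $U$ of the second kind in Lemma~\ref{lem:local} \emph{good}.

\subsection{Gluing}

\begin{lemma}\label{lem:global}
Let $P$ be the ideal of all polynomials vanishing on the support of $M$. Then $P$ is prime of height $7$, $PM=0$, and $M$ is a nonzero torsion-free $R/P$-module. In particular $\operatorname{Ass}(M)=\{P\}$. Moreover
\begin{equation}\label{eq:VP}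
V(P)=\operatorname{Supp}M=\Bigl\{a=0,\ z\in\mathcal S,\ \textstyle\sum_i\kappa_i(z)w_i=0\Bigr\}.
\end{equation}
\end{lemma}

\begin{proof}
Let $Z=\operatorname{Supp}M$, a closed subset of $\mathbf k^n$. By Lemma~\ref{lem:local} it lies over $\mathcal S$. For good $U$ the part $Z_U$ over $U$ is the set \eqref{eq:VPU}, which is irreducible and has a nonempty fiber over each $z\in\mathcal S\cap U$. This gives \eqref{eq:VP}, and $Z\ne\emptyset$ as $\Gamma^\circ\ne\emptyset$; so $M\ne0$. The sets $Z_U$ are open in $Z$ and cover it. Any two of them meet: for good $U,U'$ the nonempty open subsets $\Gamma_U,\Gamma_{U'}$ of the irreducible curve $\Gamma^\circ$ meet, so $\mathcal S\cap U\cap U'\ne\emptyset$, and $Z$ has a point over it.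

A space covered by irreducible open sets that meet pairwise is irreducible: a nonempty open set $O$ meets one of them, say $Z_U$, hence it meets $Z_U\cap Z_{U'}$ for every $U'$. So every nonempty open $O$ meets every $Z_{U'}$ in a nonempty open subset of $Z_{U'}$, and two such subsets intersect. Thus $Z$ is irreducible and $P$ is prime. For good $U$ the primes $PR_U$ and $P_U$ have the same zero set $Z_U$, so $PR_U=P_U$ and $P_U\cap R=P$.

An element of $M$ that becomes zero in $M_U$ for a family of principal open sets $U=D(h)$ covering $\mathbf k^4$ is zero. Indeed, its annihilator contains a power of each $h$, and these $h$ have no common zero. Now $P$ kills $M_U\cong R_U/P_U$ for good $U$, and the remaining points of $\mathbf k^4$ have neighborhoods with $M_U=0$; so $PM=0$. If $x\in R\setminus P$ and $xm=0$ with $m\in M$, then $x\notin P_U$ for each good $U$, so $m=0$ in $M_U\cong R_U/P_U$. Hence $m=0$. So $M$ is torsion-free over $R/P$, and the annihilator of every nonzero element is $P$.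

Finally $\dim R/P=\dim R_U/P_U=1+(2p-1)=2p$ and $n=2p+7$, so $\operatorname{ht}P=7$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:main}}
\emph{Part (2)} is Lemma~\ref{lem:degJ} with $p-2=g$, $b=\beta g$, $N=(\beta+1)g$.

\emph{Part (1).} From $0\to M\to R/I\to R/J\to0$ and Lemmas~\ref{lem:prime} and~\ref{lem:global} we get
\[
\{P\}\subset\operatorname{Ass}(R/I)\subset\{P,J\},\qquad V(I)=V(J)\cup\operatorname{Supp}M .
\]
By \eqref{eq:VP}, $\operatorname{Supp}M\subset\{a=0\}\subset V(J)$. So $V(I)=V(J)$, and $\operatorname{rad}I=J$ is the minimal prime of $I$ and hence associated. Also $V(P)\subset V(J)$ gives $J\subset P$, and the inclusion is strict, as the heights are $2$ and $7$. Since $M\ne0$, we have $\operatorname{rad}I=J\not\subset I$, hence $\mu_I\ge2$. Finally $7\le g+4=k$.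

\emph{Part (3).} We bound $\deg V(P)$ from below by counting the points in which $V(P)$ meets a linear space. The linear space is chosen so that this count becomes the degree of a hyperplane section of $\Gamma$.

Let $\ell=\sum_i\ell_i^h(z)\kappa_i$ be a general element of $H^0(\mathbb P^4\times\mathbb P^{p-1},\mathcal O(1,1))$, where the $\ell_i^h$ are linear forms in $z_0,\dots,z_4$. Since $\mathcal O(1,1)$ is very ample, Bertini's theorem \cite[II.8.18]{Har} shows that $\{\ell=0\}\cap\Gamma$ is reduced. It thus consists of exactly $(H_1+H_2)\cdot\Gamma$ distinct points. For general $\ell$ these points avoid the finite set $\Gamma\cap\{z_0=0\}$ of Lemma~\ref{lem:curve}(c), and by Lemma~\ref{lem:curve}(d) they have distinct images in $\mathcal S$. Put $\ell_i(z)=\ell_i^h(1,z_1,\dots,z_4)$ and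
\[
\Lambda=\{a=0,\ t=0,\ s_i=\ell_i(z)\text{ for all }i\},
\]
a $4$-dimensional affine-linear space on which $w_i=\ell_i(z)$. By \eqref{eq:VP},
\[
V(P)\cap\Lambda\cong\Bigl\{z\in\mathcal S:\ \textstyle\sum_i\kappa_i(z)\ell_i(z)=0\Bigr\},
\]
which is a finite set with $(H_1+H_2)\cdot\Gamma=\binom k3g^3+\binom k4g^4$ points, by \eqref{eq:degrees}. The B\'ezout inequality says $\deg(X\cap Y)\le\deg X\deg Y$ for closed subsets of affine space, where the degree of a reducible set is the sum of the degrees of its components \cite[Thm~1]{Hei}, \cite[Ex.~8.4.6]{Ful}. Hence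
\[
\deg V(P)=\deg V(P)\cdot\deg\Lambda\ \ge\ \#(V(P)\cap\Lambda)\ >\ \binom{g+4}4g^4\ >\ \frac{g^8}{24}.\qquad\qed
\]

\section{Arbitrarily large exponents}\label{sec:strong}

To prove Theorem~\ref{thm:strong} we add up copies of one ideal in disjoint sets of variables. Each further copy raises our lower bound for the exponent by one, while the quotients in $\mathcal B$ are bounded by products of the quotients of the single copies. So we first make each quotient of a single copy smaller than a number $\rho$ close to $1$.

\subsection{Choice of the copies}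
We may assume $\eta\le1$. Choose $\nu\ge1$ with $\nu+1\ge m$. Put
\[
\rho=\frac{2(\beta+2)^2}{(\beta+1)^2+\beta^2}>1 ,
\]
which tends to $1$ as $\beta\to\infty$, and choose $\beta\ge3$ with $\rho^\nu\le1+\eta$. Choose $g>24(\beta+2)^7$. Let $I_0\subset R_0$ be the ideal constructed in Section~\ref{sec:I} for these $\beta$ and $g$, with primes $J_0,P_0$ and $M_0=J_0/I_0$, and let $\delta=\deg V(P_0)$. By Theorem~\ref{thm:main},
\begin{equation}\label{eq:ratios}
\frac{D^2}e<\rho,\qquad\frac{D^7}\delta<\frac{24(\beta+2)^7}g<1 .
\end{equation}
Take $\nu$ copies $I_i\subset R_i$ of $I_0$, with $J_i,P_i,M_i$, in disjoint sets of variables. Let $R=R_1\otimes_{\mathbf k}\cdots\otimes_{\mathbf k}R_\nu$ and $I=\sum_iI_iR$, so that $R/I=\bigotimes_iR_i/I_i$. The ideal $I$ is generated by $k=\nu(g+4)$ nonzero polynomials of degree at most $D$, which we number as the conjecture requires.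

\subsection{Associated primes}
We claim
\[
\operatorname{Ass}(R/I)=\Bigl\{\textstyle\sum_i\mathfrak p_iR:\ \mathfrak p_i\in\{J_i,P_i\}\Bigr\}.
\]
For such $\mathfrak p_i$ the ring $R/\sum\mathfrak p_iR=\bigotimes_iR_i/\mathfrak p_i$ is a domain, because $\mathbf k$ is algebraically closed. So the ideals on the right are prime.

For ``$\supset$'', there are embeddings $R_i/\mathfrak p_i\hookrightarrow R_i/I_i$ because $\mathfrak p_i\in\operatorname{Ass}(R_i/I_i)$. Tensoring over the field $\mathbf k$ gives $R/\sum\mathfrak p_iR\hookrightarrow R/I$.

For ``$\subset$'', the sequences $0\to M_i\to R_i/I_i\to R_i/J_i\to0$ give a filtration of $R/I$ with successive quotients $\bigotimes_iE_i$, $E_i\in\{M_i,R_i/J_i\}$. Each $E_i$ is a finitely generated torsion-free module over $R_i/\mathfrak p_i$, with $\mathfrak p_i=P_i$ or $J_i$ respectively; for $M_i$ this is Lemma~\ref{lem:global}. So $E_i$ embeds in a finite free $R_i/\mathfrak p_i$-module. Then $\bigotimes_iE_i$ embeds in a finite free module over the domain $R/\sum\mathfrak p_iR$, and its only associated prime is $\sum\mathfrak p_iR$.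

A prime $\sum\mathfrak p_iR$ with exactly $j$ of the $\mathfrak p_i$ equal to $P_i$ has codimension $t_j=2(\nu-j)+7j=2\nu+5j\le7\nu\le k$.

\subsection{Degrees}
Such a prime has degree $e^{\nu-j}\delta^j$, because degrees multiply for products of affine varieties. To see this, let $A$ be the coordinate ring of an affine variety $V$ and $A_{\le d}$ the space of residue classes of polynomials of degree at most $d$. Since $\dim A_{\le d}$ is the Hilbert function of the projective closure, the series $\sum_d\dim(A_{\le d})T^d$ has a pole of order $\dim V+1$ at $T=1$, and its leading coefficient with respect to $1/(1-T)$ is $\deg V$. Multiplying by $1-T$, we see that $\sum_d\dim(A_{\le d}/A_{\le d-1})T^d$ has a pole of order $\dim V$ with leading coefficient $\deg V$. For two such rings $A$ and $B$ choose vector space decompositions $A_{\le d}=\bigoplus_{i\le d}A_i'$ and $B_{\le d}=\bigoplus_{i\le d}B_i'$. Then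
\[
(A\otimes B)_{\le d}=\sum_iA_{\le i}\otimes B_{\le d-i}=\bigoplus_{i+j\le d}A'_i\otimes B'_j ,
\]
so the second series of $A\otimes B$ is the product of those of $A$ and $B$, and the degrees multiply.

\subsection{Conclusion}
The $t_j$ are distinct, so $d_{t_j}=e^{\nu-j}\delta^j$, and by \eqref{eq:ratios}
\[
\mathcal B(I)\le\max_{0\le j\le\nu}\frac{D^{t_j}}{d_{t_j}}=\max_j\Bigl(\frac{D^2}e\Bigr)^{\nu-j}\Bigl(\frac{D^7}\delta\Bigr)^j\le\rho^\nu\le1+\eta .
\]
The unique minimal element of $\operatorname{Ass}(R/I)$ is $\sum_iJ_iR$, so $\operatorname{rad}I=\sum_iJ_iR$. Choose $h_i\in J_i\setminus I_i$. The product $h_1\cdots h_\nu$ lies in $(\operatorname{rad}I)^\nu$, and its class $\bar h_1\otimes\cdots\otimes\bar h_\nu$ in $R/I=\bigotimes_iR_i/I_i$ is nonzero. Hence $(\operatorname{rad}I)^\nu\not\subset I$ and $\mu_I\ge\nu+1\ge m$.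

Taking $\eta=1$, all values $\mathcal B(I)$ lie in $[0,2]$ while $\mu_I$ is unbounded. This proves the remaining statements of Theorem~\ref{thm:strong}. \qed

\section{At most two generators}\label{sec:two}

We prove Proposition~\ref{prop:two}. Write $R=\mathbf k[X]$ and $D_j=\deg f_j$. The inclusion $(\operatorname{rad}I)^\mu\subset I$ holds if and only if it holds after localizing at every $Q\in\operatorname{Ass}(R/I)$. So $\mu_I=\max_Q\mu_Q$, where $\mu_Q$ is the smallest $\mu$ with $(\operatorname{rad}I)_Q^\mu\subset I_Q$.

\emph{One generator.} Let $f_1=\prod g_i^{m_i}$, up to a unit, with $g_i$ irreducible and pairwise non-associate. Then $\mu_I=\max m_i$, and $m_id_1\le m_i\deg g_i\le D_1$ for each $i$.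

\emph{Two generators.} Write $f_1=gh_1$, $f_2=gh_2$ with $h_1,h_2$ coprime and, up to a unit, $g=\prod g_i^{m_i}$ with $g_i$ irreducible and pairwise non-associate; there are no $g_i$ if $g$ is constant. Put $\gamma=\deg g$, $\alpha_1=\deg h_1$, $\alpha_2=\deg h_2$ and $K=(h_1,h_2)$. Thus
\[
I=gK,\qquad D_1=\gamma+\alpha_1,\qquad D_2=\gamma+\alpha_2 .
\]
Each $(g_i)$ is a minimal prime of $I$, because $I\ne0$ is contained in it and it has height $1$. So $m_id_1\le m_i\deg g_i\le\gamma$ for each $i$.

If $K=R$, then $I=(g)$ and $\mu_I=\max m_i\le\gamma/d_1\le D_1/d_1$.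

Let $K\ne R$. Then $\alpha_1,\alpha_2\ge1$, and $K$ is a complete intersection of height $2$, so all its associated primes have height $2$. The sequence
\[
0\to R/K\xrightarrow{\ g\ }R/gK\to R/(g)\to0 ,
\]
together with the fact that each $(g_i)$ is a minimal prime of $I$, shows that $\operatorname{Ass}(R/I)=\operatorname{Ass}(R/(g))\cup\operatorname{Ass}(R/K)$. So all $r_i\le2$ automatically.

\emph{Primes $Q=(g_i)$.} Here $K\not\subset Q$, so $I_Q=g_i^{m_i}R_Q$ and $\mu_Q=m_i\le\gamma/d_1\le D_1/d_1$.

\emph{Primes $Q\in\operatorname{Ass}(R/K)$.} Let $\ell$ be the length of $R_Q/K_Q$. Powers of the maximal ideal of a local ring of length $\ell$ strictly decrease until they are zero, so $(QR_Q)^\ell\subset K_Q$. Next,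
\begin{equation}\label{eq:bez}
\ell\,d_2\le\ell\deg V(Q)\le\alpha_1\alpha_2 .
\end{equation}
The first inequality holds because $Q\in\operatorname{Ass}(R/I)$ has codimension $2$. For the second, homogenize $h_1,h_2$ with a new variable $X_0$. The resulting forms are coprime, since $X_0$ divides neither and any other common irreducible factor would dehomogenize to a nonconstant common factor of $h_1,h_2$. By B\'ezout the ideal they generate has degree $\alpha_1\alpha_2$, and this is the sum over its minimal primes of the local length times the degree. The minimal primes not containing $X_0$ correspond to those of $K$, with the same local lengths and with degrees $\deg V(Q)$.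

\emph{Case $g\notin Q$.} Then $I_Q=K_Q$ and $(\operatorname{rad}I)_Q=QR_Q$, so $\mu_Q\le\ell\le\alpha_1\alpha_2/d_2\le D_1D_2/d_2$.

\emph{Case $g\in Q$.} Now $Q$ is embedded. Let $G$ be the product of the $g_i$ in $Q$ and $m=\max\{m_i:g_i\in Q\}$. Since $\operatorname{rad}(gK)=\operatorname{rad}(g)\cap\operatorname{rad}K$ and $Q$ is minimal over $K$,
\[
(\operatorname{rad}I)_Q=GR_Q\cap QR_Q=GR_Q .
\]
Here $G^m\in gR_Q$ and $G^\ell\in K_Q$, so $G^{m+\ell}\in I_Q$ and $\mu_Q\le m+\ell$. Recall $m\,d_1\le\gamma$.
\begin{itemize}
\item If $\ell\le\alpha_1/d_1$, then $m+\ell\le(\gamma+\alpha_1)/d_1=D_1/d_1$.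
\item If $\ell>\alpha_1/d_1$, then \eqref{eq:bez} gives $\alpha_1\alpha_2/d_2\ge\ell>\alpha_1/d_1$, so $d_2<\alpha_2d_1$ and $d_2m\le\alpha_2d_1m\le\alpha_2\gamma$. With \eqref{eq:bez} again,
\[
d_2(m+\ell)\le\alpha_2\gamma+\alpha_1\alpha_2\le(\gamma+\alpha_1)(\gamma+\alpha_2)=D_1D_2 .
\]
\end{itemize}
In every case $\mu_Q\le\mathcal B(I)$. \qed

\begin{remark}
In the last case an embedded component has codimension $2$ and is a component of a complete intersection $K$ generated in smaller degrees, so B\'ezout's theorem still controls it. In Theorem~\ref{thm:main} no such control is available: $V(P)$ is embedded, and its degree is governed by the kernel vector $\kappa(z)$.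
\end{remark}

\begin{thebibliography}{9}
\bibitem{NE} \emph{On The Noether Exponent}, \url{https://www.impan.pl/shop/en/publication/transaction/download/product/85362}.
\bibitem{Eis} Eisenbud, \emph{Commutative Algebra}, Thm 20.15.
\bibitem{Ful} Fulton, \emph{Intersection Theory}, Ex.~8.4.6.
\bibitem{Har} Hartshorne, II.8.18 and III.7.9.1.
\bibitem{Hei} Heintz, 1983, Thm 1.
\end{thebibliography}

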